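# Smooth compactly supported scaling functions for the quincunx dilation

## 1. A first guess: feed a one-dimensional filter to the quincunx

The quincunx matrix
$$A=\begin{bmatrix}1&-1\\1&1\end{bmatrix},\qquad |\det A|=2,$$
rotates the plane by $45^\circ$ and stretches it by $\sqrt2$. We ask whether there is a compactly supported function $\varphi\in C^1(\mathbb R^2)$ that is the scaling function of a multiresolution analysis for this $A$.

The first guess is "yes, by a known recipe". A scaling function is built from a periodic function, its mask. The condition on the mask looks the same for the quincunx as on the line, and on the line a mask with a very flat zero gives a smooth scaling function. So one inserts a flat one-dimensional mask. We shall see that the "yes" is right and the recipe is wrong. First we need precise words.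

Throughout, $e(t)=e^{2\pi it}$, $\hat f(\xi)=\int f(x)e(-x\cdot\xi)\,dx$, and $\mathbb T^d=\mathbb R^d/\mathbb Z^d$. Functions on $\mathbb T^d$ are $\mathbb Z^d$-periodic functions on $\mathbb R^d$. A *dilation matrix* is a matrix $A\in M_d(\mathbb Z)$ all of whose eigenvalues have modulus $>1$. We put $q=|\det A|$ (so $q\ge2$), $B=A^T$, and
$$\Gamma=B^{-1}\mathbb Z^d/\mathbb Z^d ,$$
a subgroup of $\mathbb T^d$ with $|\mathbb Z^d/B\mathbb Z^d|=q$ elements. Since $B$ has integer entries it acts on $\mathbb T^d$, and $\Gamma$ is the kernel of this action. For the quincunx,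
$$B=\begin{bmatrix}1&1\\-1&1\end{bmatrix},\qquad B^{-1}=\tfrac12\begin{bmatrix}1&-1\\1&1\end{bmatrix},\qquad B^{-1}\mathbb Z^2=\mathbb Z^2\cup(\omega+\mathbb Z^2),\quad \omega=(\tfrac12,\tfrac12),$$
so $\Gamma=\{0,\omega\}$, and $B\omega=(1,0)$.

**Definition (multiresolution analysis).** An MRA of $L^2(\mathbb R^d)$ associated with $A$ is a sequence of closed subspaces $\{V_j\}_{j\in\mathbb Z}$ of $L^2(\mathbb R^d)$ such that

(i) $V_j\subset V_{j+1}$ for all $j$;
(ii) $f\in V_j$ if and only if $f(A\,\cdot)\in V_{j+1}$;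
(iii) $\overline{\bigcup_jV_j}=L^2(\mathbb R^d)$ and $\bigcap_jV_j=\{0\}$;
(iv) there is $\varphi\in V_0$, called a *scaling function*, such that $\{\varphi(\cdot-k)\}_{k\in\mathbb Z^d}$ is an orthonormal basis of $V_0$.

**Definition (mask).** A mask of $\varphi$ is a trigonometric polynomial $m$ with $\hat\varphi(B\xi)=m(\xi)\hat\varphi(\xi)$.

Every compactly supported scaling function has a mask (Lemma 2 below), and orthonormality forces
$$\sum_{\gamma\in\Gamma}|m(\xi+\gamma)|^2=1\qquad\text{for all }\xi. \tag{1}$$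
Iterating $\hat\varphi(\xi)=m(B^{-1}\xi)\hat\varphi(B^{-1}\xi)$ suggests $\hat\varphi(\xi)=\hat\varphi(0)\prod_{j\ge1}m(B^{-j}\xi)$, so the mask determines $\varphi$ up to a constant. Smoothness of $\varphi$ is decay of this product.

**The one-dimensional supply.** For $N\ge1$ let
$$g_N(t)=1-c_N\int_0^t\sin^{2N-1}(2\pi u)\,du,\qquad c_N^{-1}=\int_0^{1/2}\sin^{2N-1}(2\pi u)\,du .$$
This is an even trigonometric polynomial, $0\le g_N\le1$, decreasing on $[0,\frac12]$, with a zero of order $2N$ at $\frac12$. The derivative of $g_N(t)+g_N(t+\frac12)$ is $0$ and its value at $t=0$ is $1$, so $g_N(t)+g_N(t+\frac12)=1$. By the Fejér–Riesz lemma $g_N=|m_N|^2$ with a trigonometric polynomial $m_N$ with real coefficients and $m_N(0)=1$. Daubechies' theorem says that for each $k$, if $N$ is large (and $m_N$ is such a factor), $\hat\varphi_0(t)=\prod_{j\ge1}m_N(2^{-j}t)$ defines a compactly supported scaling function $\varphi_0\in C^k(\mathbb R)$ for the dilation $2$. For $N=1$, $g_1(t)=\cos^2\pi t$: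 this is the Haar mask $m_1(t)=\frac12(1+e(-t))$.

**Test on $A_0=\begin{bmatrix}0&2\\1&0\end{bmatrix}$.** Here $B_0=A_0^T$ maps $(\xi_1,\xi_2)$ to $(\xi_2,2\xi_1)$, and $\Gamma=\{0,(\frac12,0)\}$. The recipe is $m(\xi)=m_N(\xi_1)$, and (1) holds. Put $\varphi=\varphi_0\otimes\varphi_0$. Then
$$\hat\varphi(B_0\xi)=\hat\varphi_0(\xi_2)\,\hat\varphi_0(2\xi_1)=m_N(\xi_1)\,\hat\varphi_0(\xi_1)\hat\varphi_0(\xi_2)=m(\xi)\hat\varphi(\xi).$$
So $\varphi$ is compactly supported, $C^k$, with orthonormal integer translates and mask $m$. The mask relation gives $V_0\subset V_1$, and because $A_0^2=2I$ the spaces $V_{2j}$ are those of the dyadic tensor-product MRA, which gives (iii). The guess passes. This fits the known fact, quoted in "Nonseparable Walsh-Type Functions on $\mathbb R^d$" (http://people.math.aau.dk/~mnielsen/reprints/R-2003-10.pdf), that for $2\times2$ dilation matrices with $A^2=2I_2$ there are compactly supported $C^k$ scaling functions for every $k\ge1$. The same source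 poses the quincunx case as an open problem. The quincunx does not satisfy $A^2=2I_2$: $A$ is $\sqrt2$ times a rotation by $45^\circ$, so $A^2$ is twice a rotation by $90^\circ$.

**Test on the quincunx.** Since $\omega_1=\frac12$, the function $m(\xi)=m_N(\xi_1)$ again satisfies (1), and $m(\omega+\zeta)=O(|\zeta|^N)$. Everything the guess asks for is present. The next section shows that no $N$ works.

## 2. A two-point cycle that defeats one-dimensional filters

We need some facts about an arbitrary compactly supported scaling function. They cost the same for all dilations, so let $A$ be any dilation matrix in dimension $d$. Write $\varphi_{j,k}=q^{j/2}\varphi(A^jx-k)$.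

**Lemma 1.** Let $\varphi\in L^2(\mathbb R^d)$ have orthonormal integer translates, $|\hat\varphi|\le1$, and $\hat\varphi$ continuous at $0$. Let $P_j$ be the orthogonal projection onto the closed span of $\{\varphi_{j,k}\}_k$. If $\hat f$ is bounded with compact support, then
$$\|P_jf\|^2\to|\hat\varphi(0)|^2\,\|f\|^2\qquad(j\to\infty). \tag{2}$$

*Proof.* For fixed $j$ the $\varphi_{j,k}$ are orthonormal. The substitution $x=A^{-j}(y+k)$ gives $\hat\varphi_{j,k}(\xi)=q^{-j/2}\hat\varphi(B^{-j}\xi)e(-k\cdot B^{-j}\xi)$. By Plancherel and $\xi=B^j\eta$,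
$$\langle f,\varphi_{j,k}\rangle=q^{j/2}\int\hat f(B^j\eta)\overline{\hat\varphi(\eta)}\,e(k\cdot\eta)\,d\eta .$$
For large $j$ the integrand is supported in $[-\frac12,\frac12]^d$, so these numbers are Fourier coefficients of a function on $\mathbb T^d$, and Parseval gives
$$\|P_jf\|^2=\sum_k|\langle f,\varphi_{j,k}\rangle|^2=q^j\int|\hat f(B^j\eta)|^2|\hat\varphi(\eta)|^2d\eta=\int|\hat f(\xi)|^2|\hat\varphi(B^{-j}\xi)|^2d\xi .$$
Since $B^{-j}\xi\to0$, dominated convergence gives (2). $\square$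

**Lemma 2.** Let $\varphi$ be a compactly supported scaling function of an MRA associated with $A$. Then:

(a) $\varphi$ has a mask $m$;
(b) $F(\xi):=\sum_{l\in\mathbb Z^d}|\hat\varphi(\xi+l)|^2=1$ for **every** $\xi$; in particular $|\hat\varphi|\le1$;
(c) $m$ satisfies (1);
(d) $|\hat\varphi(0)|=1$ and $m(0)=1$.

*Proof.* Note that $\varphi\in L^2$ has compact support, so $\varphi\in L^1$ and $\hat\varphi$ is continuous.

(a) By (ii), $\varphi(A^{-1}\cdot)\in V_{-1}\subset V_0$. Its coefficients in the basis $\varphi(\cdot-l)$ are inner products, which vanish for all but finitely many $l$ by compactness of supports. The Fourier transform of $\varphi(A^{-1}\cdot)$ is $q\hat\varphi(B\xi)$, so $q\hat\varphi(B\xi)=\sum_lc_le(-l\cdot\xi)\hat\varphi(\xi)$ with a finite sum. By continuity this holds for all $\xi$.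

(b) First, $\int_{[0,1]^d}F(\xi)e(k\cdot\xi)d\xi=\int|\hat\varphi|^2e(k\cdot\xi)d\xi=\langle\varphi,\varphi(\cdot-k)\rangle=\delta_{0k}$. So $F\in L^1(\mathbb T^d)$ has the Fourier coefficients of $1$, and $F=1$ almost everywhere. It remains to show that $F$ is continuous. Take $\chi\in C_c^\infty$ with $\chi=1$ on $\operatorname{supp}\varphi$. Then $\varphi=\varphi\chi$, $\hat\varphi=\hat\varphi*\hat\chi$, and Cauchy–Schwarz gives
$$|\hat\varphi(\xi)|^2\le\|\hat\chi\|_1\int|\hat\varphi(z)|^2|\hat\chi(\xi-z)|\,dz .$$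
Let $\tau_R(z)=\sup_{\xi\in[0,1]^d}\sum_{|l|\ge R}|\hat\chi(\xi+l-z)|$. Because $|\hat\chi(y)|\le C(1+|y|)^{-d-1}$, $\tau_R(z)$ is bounded uniformly in $z$ and $R$, and for fixed $z$ it tends to $0$ as $R\to\infty$. So
$$\sup_{\xi\in[0,1]^d}\sum_{|l|\ge R}|\hat\varphi(\xi+l)|^2\le\|\hat\chi\|_1\int|\hat\varphi(z)|^2\tau_R(z)\,dz\to0$$
by dominated convergence. The series $F$ of continuous functions converges uniformly on $[0,1]^d$, so $F$ is continuous.

(c) As $k$ runs over $\mathbb Z^d$, $B^{-1}k$ runs over all $\gamma+l$ with $\gamma$ in a set of representatives of $\Gamma$ and $l\in\mathbb Z^d$. So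
$$1=F(B\xi)=\sum_k|\hat\varphi(B(\xi+B^{-1}k))|^2=\sum_\gamma|m(\xi+\gamma)|^2F(\xi+\gamma)=\sum_\gamma|m(\xi+\gamma)|^2.$$

(d) By (ii) the $\varphi_{j,k}$, $k\in\mathbb Z^d$, form an orthonormal basis of $V_j$. By (i) and (iii), $\|P_jf\|\to\|f\|$ for all $f$. Comparing with (2), $|\hat\varphi(0)|=1$. At $\xi=0$ the mask relation reads $\hat\varphi(0)=m(0)\hat\varphi(0)$. $\square$

Now let $A$ be the quincunx again. Decay of $\hat\varphi$ can be tested on periodic orbits of $B$ on $\mathbb T^2$.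

**Lemma 3 (cycle test).** Let $\varphi$ be a compactly supported scaling function for the quincunx with mask $m$. Let $x\in\mathbb T^2$, $x\ne0$, $B^px=x$ with $p\ge1$. If $\varphi\in C^1$, then $\prod_{i=0}^{p-1}|m(B^ix)|<2^{-p/2}$.

*Proof.* Let $\beta$ be the product. By Lemma 2(b), $F(x)=1$, so some $\xi\in\mathbb R^2$ in the class $x$ has $\hat\varphi(\xi)\ne0$; also $\xi\ne0$. Iterating the mask relation, $|\hat\varphi(B^{np}\xi)|=\beta^n|\hat\varphi(\xi)|$. Since $|B^{np}\xi|=2^{np/2}|\xi|$,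
$$|B^{np}\xi|\,|\hat\varphi(B^{np}\xi)|=(2^{p/2}\beta)^n\,|\xi|\,|\hat\varphi(\xi)|.$$
If $\varphi\in C^1$, then $2\pi i\xi_j\hat\varphi$ is the Fourier transform of the continuous compactly supported function $\partial_j\varphi$, so $|\xi||\hat\varphi(\xi)|\to0$ by Riemann–Lebesgue. Hence $2^{p/2}\beta<1$. $\square$

**The recipe fails.** Take $x=(\frac15,-\frac25)$. Then $Bx=(-\frac15,-\frac35)\equiv(-\frac15,\frac25)=-x$ and $B^2x=x$. For $m(\xi)=m_N(\xi_1)$ the product over this 2-cycle is $|m_N(\frac15)||m_N(-\frac15)|=g_N(\frac15)$. Since $g_N$ is even, $g_N(\frac14)+g_N(\frac34)=1$ gives $g_N(\frac14)=\frac12$, and $g_N$ is decreasing on $[0,\frac12]$, so $g_N(\frac15)>\frac12=2^{-p/2}$ with $p=2$. By Lemma 3 no $C^1$ compactly supported scaling function for the quincunx has mask $m_N(\xi_1)$, for any $N$. A higher $N$ is worse: $g_1(\frac15)=\cos^2\frac\pi5\approx0.654$, and from $g_2(t)=\frac12+\frac34\cos2\pi t-\frac14\cos^32\pi t$ we get $g_2(\frac15)\approx0.724$.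

The failure is clear: the first coordinate of the whole cycle stays in $[-\frac14,\frac14]$, where a one-dimensional low-pass filter is large. A flat zero at $\omega$ does not see such an orbit. The mask must be small somewhere on *every* orbit of $B$ other than $\{0\}$.

## 3. Three theorems, and why the zero at $\omega$ must be flat anyway

**Theorem A.** Let $A=\begin{bmatrix}1&-1\\1&1\end{bmatrix}$. For every integer $L\ge2$ there is a real-valued compactly supported scaling function $\varphi$ of an MRA of $L^2(\mathbb R^2)$ associated with $A$ such that $|\hat\varphi(\xi)|\le C(1+|\xi|)^{-L}$. With $L=k+3$ this gives $\varphi\in C^k(\mathbb R^2)$. In particular the quincunx dilation admits a compactly supported scaling function in $C^1(\mathbb R^2)$.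

Two complements, not needed for this answer:

**Theorem B.** Let $d\ge1$, let $A\in M_d(\mathbb Z)$ have all eigenvalues of modulus $>1$, $q=|\det A|$, $k\ge1$. There is an MRA of $L^2(\mathbb R^d)$ associated with $A$ having a real compactly supported scaling function $\varphi\in C^k$, together with $q-1$ real compactly supported $C^k$ functions $\psi^\sigma$ such that $\{q^{j/2}\psi^\sigma(A^jx-l)\}_{\sigma,j,l}$ is an orthonormal basis of $L^2(\mathbb R^d)$.

**Theorem C.** (a) For $A$ as in Theorem B, no compactly supported scaling function is $C^\infty$. (b) For the quincunx $A$, let $\varphi$ be a compactly supported scaling function with mask $m$. If $\hat\varphi=O(|\xi|^{-s})$, then $m(\omega+\zeta)=O(|\zeta|^s)$ as $\zeta\to0$. If $\varphi\in C^k$, all derivatives of $m$ of order $\le k$ vanish at $\omega$. So a zero of order exactly $L$ never gives decay better than $|\xi|^{-L}$.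

We prove Theorem C now, because it says which part of the first guess must be kept.

**Adapted norms.** For a dilation $A$ with $B=A^T$, fix $1<\lambda<\min|\mathrm{eig}(B)|$. With $|\cdot|_0$ Euclidean and $b_0>0$ put
$$|x|^2=b_0\sum_{j\ge0}\lambda^{2j}|B^{-j}x|_0^2 .$$
The series converges since $\lambda B^{-1}$ has spectral radius $<1$, and it defines an inner-product norm. We have $|Bx|^2=b_0|Bx|_0^2+\lambda^2|x|^2\ge\lambda^2|x|^2$. Choosing $\Lambda$ with $|Bx|\le\Lambda|x|$ we get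
$$\lambda|x|\le|Bx|\le\Lambda|x|,\qquad 1<\lambda\le\Lambda,\qquad\tau:=\frac{\log\Lambda}{\log\lambda},\quad\lambda=\Lambda^{1/\tau}. \tag{3}$$
For the quincunx, $|Bx|=\sqrt2|x|$ in the Euclidean norm, so there we take that norm and $\lambda=\Lambda=\sqrt2$.

**Proof of Theorem C.** *Step 1: compare $m$ near $\gamma$ with $\hat\varphi$ far away.* Let $\varphi$ be a compactly supported scaling function for $A$, $m$ its mask. Fix $0\ne\gamma\in\Gamma$. By Lemma 2(b) there is $p\in\gamma+\mathbb Z^d$ with $\hat\varphi(p)\ne0$; $p\ne0$. Since $B^ip\in\mathbb Z^d$ for $i\ge1$, iterating the mask relation $n$ times gives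
$$\hat\varphi(B^np+\zeta)=\prod_{j=1}^nm(B^{n-j}p+B^{-j}\zeta)\;\hat\varphi(p+B^{-n}\zeta)=m(\gamma+B^{-n}\zeta)\Big[\prod_{j=1}^{n-1}m(B^{-j}\zeta)\Big]\hat\varphi(p+B^{-n}\zeta).$$
Choose $\rho>0$ with $|\hat\varphi|\ge\frac12$ on $|\zeta|\le\rho$ (Lemma 2(d)). The bracket times $\hat\varphi(B^{1-n}\zeta)$ equals $\hat\varphi(\zeta)$, and $|\hat\varphi|\le1$, so the bracket has modulus $\ge\frac12$. There is $n_0$ with $|\hat\varphi(p+B^{-n}\zeta)|\ge\frac12|\hat\varphi(p)|$ for $n\ge n_0$, $|\zeta|\le\rho$. Hence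
$$|m(\gamma+B^{-n}\zeta)|\le\frac4{|\hat\varphi(p)|}\,|\hat\varphi(B^np+\zeta)|\qquad(|\zeta|\le\rho,\ n\ge n_0). \tag{4}$$

*Step 2: every small vector is some $B^{-n}\zeta$.* Let $\zeta'\ne0$ be small and let $n$ be largest with $|B^n\zeta'|\le\rho$; it exists since $|B^n\zeta'|\ge\lambda^n|\zeta'|\to\infty$, and $n\ge n_0$ if $\Lambda^{n_0}|\zeta'|\le\rho$. Put $\zeta=B^n\zeta'$. Then $|B\zeta|>\rho$, so $\rho/\Lambda\le|\zeta|\le\rho$, and $|\zeta'|\ge\Lambda^{-n}\rho/\Lambda$. Also $|B^np+\zeta|\ge\lambda^n|p|-\rho$.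

*Step 3: part (b).* For the quincunx, $|\zeta'|=2^{-n/2}|\zeta|$ is comparable to $2^{-n/2}$, and $|B^np+\zeta|$ is comparable to $2^{n/2}$ for large $n$. If $\hat\varphi=O(|\xi|^{-s})$, (4) with $\gamma=\omega$ gives $|m(\omega+\zeta')|\le C2^{-ns/2}\le C'|\zeta'|^s$. If $\varphi\in C^k$, then $\hat\varphi=o(|\xi|^{-k})$ by Riemann–Lebesgue, and in the same way $m(\omega+\zeta')=o(|\zeta'|^k)$. Then the Taylor polynomial of degree $k$ of $m$ at $\omega$ is $o(|\zeta'|^k)$, hence zero. For the last sentence: if the zero has order exactly $L$ and $\hat\varphi=O(|\xi|^{-s})$ with $s>L$, then $m(\omega+\zeta)=o(|\zeta|^L)$, so the derivatives of order $L$ vanish too, a contradiction.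

*Step 4: part (a).* If $\varphi\in C^\infty$, then $\hat\varphi=O(|\xi|^{-N})$ for all $N$, and (4) gives $|m(\gamma+\zeta')|\le C_N\lambda^{-nN}=C_N\Lambda^{-nN/\tau}\le C_N'|\zeta'|^{N/\tau}$ for all $N$. So the trigonometric polynomial $m$ vanishes to infinite order at $\gamma$. It is real-analytic, so $m\equiv0$, contradicting $m(0)=1$. $\blacksquare$

So there are two demands on the mask: a zero at $\omega$ of high order, and smallness somewhere on every orbit. The rest of the lecture meets both with a trigonometric polynomial satisfying (1) *exactly*.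

## 4. From a uniform bound on finite products to an MRA

Given $m$ with (1) and $m(0)=1$, the infinite product makes sense, but orthonormality can be lost. For $d=1$, $A=2$, the mask $m(\xi)=\frac12(1+e(-3\xi))$ satisfies (1), and its product is the Fourier transform of $\frac13\mathbf 1_{[0,3]}$, whose norm squared is $\frac13$. The lemma shows that a square-integrable bound, uniform over truncated products, rules this out. It holds for any dilation $A$. A *fundamental domain* of $\mathbb Z^d$ is a set meeting each class $\xi+\mathbb Z^d$ in exactly one point.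

**Lemma 4.** Let $A$ be a dilation matrix, $m(\xi)=\sum_{l\in F}h_le(-l\cdot\xi)$ with $F\subset\mathbb Z^d$ finite, $h_l\in\mathbb R$, $m(0)=1$, and (1). Let
$$\hat\varphi(\xi)=\prod_{j\ge1}m(B^{-j}\xi),\qquad\hat\varphi_n(\xi)=\mathbf 1_Q(B^{-n}\xi)\prod_{j=1}^nm(B^{-j}\xi),$$
where $Q$ is a bounded Borel fundamental domain of $\mathbb Z^d$ containing a neighborhood of $0$. If there is $g\in L^2$ with $|\hat\varphi_n|\le g$ for all $n$, then $\varphi$ is a real compactly supported scaling function of an MRA associated with $A$.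

*Proof.* **Convergence.** We have $|m(B^{-j}\xi)-1|\le C\|B^{-j}\||\xi|$ and $\|B^{-j}\|\to0$ geometrically, so the product converges locally uniformly, $\hat\varphi$ is continuous and $\hat\varphi(0)=1$. By (1), $|m|\le1$, so $|\hat\varphi|\le1$. Since $Q$ contains a neighborhood of $0$, $\hat\varphi_n\to\hat\varphi$ pointwise. So $|\hat\varphi|\le g$ and $\varphi\in L^2$.

**Support and reality.** The measure $\sum_lh_l\delta_{A^{-j}l}$ has Fourier transform $\sum_lh_le(-l\cdot B^{-j}\xi)=m(B^{-j}\xi)$. Let $\mu_n$ be the convolution of these measures over $j=1,\dots,n$. Then $\hat\mu_n$ is bounded by $1$ and tends pointwise to $\hat\varphi$, so $\mu_n\to\varphi$ as tempered distributions. The $\mu_n$ are real and supported in the ball of radius $\max_{l\in F}|l|\sum_j\|A^{-j}\|<\infty$. So $\varphi$ is real and compactly supported.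

**Orthonormality.** We claim $\sum_k|\hat\varphi_n(\xi+k)|^2=1$ for all $\xi$. For $n=0$, $\hat\varphi_0=\mathbf 1_Q$ and this is the definition of a fundamental domain. For $n\ge1$, $\hat\varphi_n(\xi)=m(B^{-1}\xi)\hat\varphi_{n-1}(B^{-1}\xi)$. Splitting $\mathbb Z^d$ into cosets of $B\mathbb Z^d$, so that $B^{-1}(\xi+k)=B^{-1}\xi+\gamma+l$, we get by induction
$$\sum_k|\hat\varphi_n(\xi+k)|^2=\sum_{\gamma\in\Gamma}|m(B^{-1}\xi+\gamma)|^2\sum_l|\hat\varphi_{n-1}(B^{-1}\xi+\gamma+l)|^2=\sum_{\gamma}|m(B^{-1}\xi+\gamma)|^2=1.$$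
Therefore $\langle\varphi_n,\varphi_n(\cdot-k)\rangle=\int|\hat\varphi_n|^2e(k\cdot\xi)d\xi=\int_{[0,1]^d}e(k\cdot\xi)d\xi=\delta_{0k}$. As $|\hat\varphi_n-\hat\varphi|^2\le4g^2$, dominated convergence gives $\varphi_n\to\varphi$ in $L^2$, so $\langle\varphi,\varphi(\cdot-k)\rangle=\delta_{0k}$. This is where $g$ is used.

**Properties (i), (ii), (iv).** Let $V_0$ be the closed span of the $\varphi(\cdot-k)$ and $V_j=\{f:f(A^{-j}\cdot)\in V_0\}$. Then (ii) and (iv) hold, and $\{\varphi_{j,k}\}_k$ is an orthonormal basis of $V_j$. From $\hat\varphi(B\xi)=m(\xi)\hat\varphi(\xi)$ we get $q^{-1}\varphi(A^{-1}x)=\sum_lh_l\varphi(x-l)$, that is, $\varphi(x)=q\sum_lh_l\varphi(Ax-l)$. Since $Ak\in\mathbb Z^d$, also $\varphi(\cdot-k)\in V_1$. So $V_0\subset V_1$, and (i) follows by dilation.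

**Density.** By (2) with $\hat\varphi(0)=1$, $\|P_jf\|\to\|f\|$, hence $P_jf\to f$, for a dense set of $f$. So $\overline{\bigcup V_j}=L^2$.

**Intersection.** Let $f\in L^2$ be supported in a ball $\Omega$ centered at $0$. By Cauchy–Schwarz,
$$\|P_jf\|^2=\sum_k|\langle f,\varphi_{j,k}\rangle|^2\le\|f\|^2\sum_k\int_\Omega|\varphi_{j,k}|^2=\|f\|^2\sum_k\int_{A^j\Omega-k}|\varphi|^2 .$$
For $j\to-\infty$ the sets $A^j\Omega$ shrink to $0$. So for very negative $j$ the sets $A^j\Omega-k$ are disjoint and the right side is $\|f\|^2\int_{A^j\Omega+\mathbb Z^d}|\varphi|^2$, which tends to $0$ because $\mathbf 1_{A^j\Omega+\mathbb Z^d}\to0$ off $\mathbb Z^d$. If $h\in\bigcap V_j$ and $\|h-f\|<\delta$ with such an $f$, then $\|h\|=\|P_jh\|\le\delta+\|P_jf\|$, so $\|h\|\le\delta$. As $\delta$ is arbitrary, $h=0$. $\square$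

## 5. A smooth mask whose support is left by every orbit

From here to the end of Section 9, $A$ is the quincunx, $|\cdot|$ is Euclidean, and $\|x\|=\operatorname{dist}(x,\mathbb Z^2)\le\frac{\sqrt2}2<1$. Since $|Bx|=\sqrt2|x|$ and $B^{-1}\mathbb Z^2=\mathbb Z^2\cup(\omega+\mathbb Z^2)$,
$$\|Bx\|=\sqrt2\,\operatorname{dist}(x,B^{-1}\mathbb Z^2)=\sqrt2\,\min(\|x\|,\|x-\omega\|). \tag{5}$$
If $\|x\|\le\frac14$, then $\|x-\omega\|\ge\frac{\sqrt2}2-\frac14>\frac14$, so $\|Bx\|=\sqrt2\|x\|$.

We forget polynomials for a moment and look for any good mask. The Shannon choice is $\hat\varphi=\mathbf 1_{[-1/2,1/2]^2}$, whose mask is the periodized indicator of the diamond $B^{-1}[-\frac12,\frac12]^2=\{|x_1+x_2|\le\frac12,\ |x_1-x_2|\le\frac12\}$. We smooth it. Let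
$$c(x)=\tfrac12(\cos2\pi x_1+\cos2\pi x_2)=\cos\pi(x_1+x_2)\cos\pi(x_1-x_2),\qquad c(x+\omega)=-c(x),\quad c(0)=1 .$$
For $\eta\ge0$ let $S_\eta=\{x\in\mathbb T^2:c(x)\ge-\eta\}$ and $\Lambda_\eta=\{x:B^jx\in S_\eta\ \forall j\ge0\}$. The 2-cycle of Section 2 has $c=\frac12(\cos\frac{2\pi}5+\cos\frac{4\pi}5)=-\frac14$. So it avoids $S_\eta$ exactly when $\eta<\frac14$.

**Step 1: for some $\eta\in(0,\frac12)$, only the point $0$ stays in $S_\eta$ forever.** That is, $\Lambda_\eta=\{0\}$.

First let $c(x)\ge0$, and represent $x\in[-\frac12,\frac12]^2$, so $|x|=\|x\|$. The larger and the smaller of $|x_1+x_2|,|x_1-x_2|$ are $a=|x_1|+|x_2|\le1$ and $b=\big||x_1|-|x_2|\big|\le\frac12$, and $c(x)=\cos\pi a\cos\pi b$. If $b<\frac12$, then $\cos\pi b>0$, so $\cos\pi a\ge0$ and $a\le\frac12$. If $b=\frac12$, one of $|x_i|$ is $\frac12$ and the other is $0$, so $a=\frac12$. In both cases $Bx=(x_1+x_2,x_2-x_1)\in[-\frac12,\frac12]^2$, so $\|Bx\|=|Bx|=\sqrt2\|x\|$. Hence $x\in\Lambda_0$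 implies $\|B^jx\|=2^{j/2}\|x\|$ for all $j$; as $\|\cdot\|<1$, $x=0$. So $\Lambda_0=\{0\}$.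

The sets $\Lambda_\eta$ are compact, decrease as $\eta\downarrow0$, and $\bigcap_{\eta>0}\Lambda_\eta=\Lambda_0=\{0\}$. So the decreasing compact sets $\Lambda_\eta\cap\{\|x\|\ge\frac14\}$ have empty intersection, and for small $\eta$ we have $\Lambda_\eta\subset\{\|x\|<\frac14\}$. Since $B\Lambda_\eta\subset\Lambda_\eta$ and $\|Bx\|=\sqrt2\|x\|$ on this set, again $\|B^jx\|=2^{j/2}\|x\|$ for all $j$, and $\Lambda_\eta=\{0\}$.

Fix such an $\eta$ and put $S=S_\eta$.

**Step 2: the target mask.** Take $\nu\in C^\infty(\mathbb R)$ with $0\le\nu\le1$, $\nu(t)+\nu(-t)=1$, $\nu=1$ for $t\ge\eta$, $\nu=0$ for $t\le-\eta$, and put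
$$m_*(\xi)=\sin\big(\tfrac\pi2\nu(c(\xi))\big).$$
This is smooth, real and even. Since $\nu(c(\xi+\omega))=1-\nu(c(\xi))$, we have $m_*(\xi+\omega)=\cos(\frac\pi2\nu(c(\xi)))$, so $m_*(\xi)^2+m_*(\xi+\omega)^2=1$. Also $m_*=0$ off $S$. Fix $r\in(0,\frac14)$ with $c>\eta$ on $\{\|x\|\le r\}$. Then $\{\|x\|\le r\}\subset S$, $m_*=1$ there, and $m_*=0$ on $\{\|x-\omega\|\le r\}$.

**Step 3: the exit time.** For $x\ne0$ in $\mathbb T^2$ let $j(x)=\min\{j\ge0:B^jx\notin S\}$, finite by Step 1. We show: there is $C_1\ge1$ with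
$$2^{j(x)/2}\,\|x\|\le C_1\qquad(x\ne0). \tag{6}$$
The sets $\{x:B^jx\notin S\}$ are open and cover the compact set $\{\|x\|\ge\frac14\}$, so there is $J$ with $j(x)\le J$ there. If $0<\|x\|<\frac14$, let $i$ be least with $\|B^ix\|\ge\frac14$; it exists because the norm grows by the factor $\sqrt2$ as long as it is $<\frac14$. For the same reason $2^{i/2}\|x\|=\|B^ix\|\le1$, and $j(x)\le i+J$. So (6) holds with $C_1=2^{J/2}$.

**Step 4: decay for every mask close to the target.** How does decay come about? A point near $0$ moves away by $\sqrt2$ per step and must leave $S$ on time, by (6); there $m$ is small. The danger is that it leaves $S$ at a point at small distance $\delta$ from $\omega$. Then the next point is at distance $\sqrt2\delta$ from $0$, and about $2\log_2(1/\delta)$ steps pass with $|m|$ possibly near $1$. For decay of order $L$ the price of that visit must be $\delta^L$, and a zero of order $L$ at $\omega$ pays it.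

**Lemma 5.** Let $L\ge1$. There is $\varepsilon\in(0,1)$, depending on $L,r,C_1$, such that if $m$ is a continuous function on $\mathbb T^2$ with $|m|\le1$, $|m|\le\varepsilon$ off $S$, and $|m(x)|\le\varepsilon\|x-\omega\|^L$ for $\|x-\omega\|\le r$, then $P_n(x):=\prod_{i=0}^{n-1}|m(B^ix)|$ satisfies
$$P_n(x)\le C\,(2^{n/2}\|x\|)^{-L}\qquad(n\ge0,\ x\ne0),\qquad C=C_1^L. \tag{7}$$

*Proof.* Choose $\varepsilon\in(0,1)$ with $\varepsilon_2:=\varepsilon r^{-2L}2^{L/2}\le C_1^{-L}$. Let $x\notin S$. Then $|m(x)|\le\varepsilon r^{-L}\|x-\omega\|^L$: if $\|x-\omega\|\le r$ this follows from the third hypothesis and $r<1$, and if $\|x-\omega\|>r$ from the second. Also $\|x\|>r$, so by (5)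
$$\|Bx\|\ge\min(r,\|x-\omega\|)\ge r\|x-\omega\| .$$
We prove (7) by strong induction on $n$. For $n=0$ it is clear, because $\|x\|<1\le C_1$. Let $n\ge1$.

*Case $x\notin S$.* If $x=\omega$, then $m(x)=0$ and $P_n(x)=0$. Otherwise $Bx\ne0$ and, by the hypothesis for $n-1$,
$$P_n(x)=|m(x)|P_{n-1}(Bx)\le\varepsilon r^{-L}\|x-\omega\|^L\cdot C2^{-(n-1)L/2}(r\|x-\omega\|)^{-L}=\varepsilon_2C2^{-nL/2}. \tag{8}$$
Since $\varepsilon_2\le1$ and $\|x\|<1$, this implies (7). Note that (8) is stronger than (7), and the next case uses that.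

*Case $x\in S$.* Let $j=j(x)\ge1$. If $n\le j$, then $2^{n/2}\|x\|\le C_1$ by (6), so $P_n(x)\le1\le C(2^{n/2}\|x\|)^{-L}$. If $n>j$, apply (8) to the point $B^jx\notin S$ with $n-j\ge1$ in place of $n$; this uses the hypothesis for $n-j-1$ only. With (6),
$$P_n(x)\le P_{n-j}(B^jx)\le\varepsilon_2C2^{-(n-j)L/2}\le C_1^{-L}2^{jL/2}\,C2^{-nL/2}\le\|x\|^{-L}C2^{-nL/2}.\qquad\square$$

So it suffices to find a trigonometric polynomial $m$ with real coefficients, satisfying (1) exactly, close to $m_*$ in $C^L$, with an exact zero of order $L$ at $\omega$.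

## 6. Masks as first rows of $SU(2)$-valued maps

**Where direct approximation stops.** A trigonometric polynomial close to $m_*$ satisfies (1) only approximately. On the line one repairs this by prescribing $|m|^2$, which enters (1) linearly, and extracting a square root by Fejér–Riesz. In two variables the square root may not exist. Consider $\frac12(1+c(\xi))=\frac12+\frac14(\cos2\pi\xi_1+\cos2\pi\xi_2)$, which is nonnegative and whose values at $\xi$ and $\xi+\omega$ add up to $1$. Suppose it equals $|p|^2$ with $p=\sum_lh_le(-l\cdot\xi)$. If the first coordinates $l_1$ in the support of $p$ span a range of width $w$, the part of $|p|^2$ of degree $w$ in $e(-\xi_1)$ is a product of two nonzero polynomials in $e(\pm\xi_2)$, so it is nonzero. Hence $w=1$, and the same holds for $l_2$. After a shift the support lies in $\{0,1\}^2$. The frequencies $(1,1)$ and $(1,-1)$ are absent from $|p|^2$, so $h_{11}\overline{h_{00}}=0$ and $h_{10}\overline{h_{01}}=0$. Thus at most two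 coefficients are nonzero, at adjacent corners of the square, and $|p|^2$ lacks $\cos2\pi\xi_1$ or $\cos2\pi\xi_2$, a contradiction.

The way around is to replace the equation (1) by a *group*. For a matrix function $U=(U_{ij})$ on $\mathbb T^2$ with values in $M_2(\mathbb C)$ put
$$m[U](\xi)=\tfrac1{\sqrt2}\big(U_{11}(B\xi)+e(-\xi_1)U_{12}(B\xi)\big). \tag{9}$$
Since $B\omega\in\mathbb Z^2$ and $e(-\frac12)=-1$,
$$m[U](\omega+\zeta)=\tfrac1{\sqrt2}\big(U_{11}(B\zeta)-e(-\zeta_1)U_{12}(B\zeta)\big), \tag{10}$$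
and by $|a+b|^2+|a-b|^2=2|a|^2+2|b|^2$,
$$|m[U](\xi)|^2+|m[U](\xi+\omega)|^2=\big(|U_{11}|^2+|U_{12}|^2\big)(B\xi).$$
So **$m[U]$ satisfies (1) whenever $U$ is unitary-valued**, and products of unitary trigonometric-polynomial matrices are again such matrices. Also, $m[U]$ is linear in $U$, and if $U$ has trigonometric-polynomial entries with real coefficients, then so does $m[U]$. Example: the constant rotation with first row $(\cos\frac\pi4,\sin\frac\pi4)$ gives $\frac12(1+e(-\xi_1))$, the Haar mask.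

**Step 5: the target as an exponential.** We want $U_*$ with $m[U_*]=m_*$ and $U_*=\exp X_*$, where $X_*$ is skew-Hermitian and off-diagonal. Let
$$\theta(\xi)=\tfrac\pi2\nu(c(\xi))-\tfrac\pi4 .$$
Then $\theta(\xi+\omega)=\frac\pi2(1-\nu(c(\xi)))-\frac\pi4=-\theta(\xi)$. Since also $e(\xi_1+\frac12)=-e(\xi_1)$, the function $\theta(\xi)e(\xi_1)$ is $B^{-1}\mathbb Z^2$-periodic. So there is $f\in C^\infty(\mathbb T^2)$ with $f(B\xi)=\theta(\xi)e(\xi_1)$. As $\theta$ is real and even, $f(-\eta)=\overline{f(\eta)}$; that is, $f(\eta)=\sum_kf_ke(k\cdot\eta)$ with $f_k\in\mathbb R$. Put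
$$X_*=\begin{bmatrix}0&f\\-\bar f&0\end{bmatrix},\qquad U_*=\exp X_* .$$
Since $X_*(B\xi)^2=-|f(B\xi)|^2I=-\theta(\xi)^2I$, we have $\exp X_*(B\xi)=\cos\theta\,I+\frac{\sin\theta}\theta X_*(B\xi)$ (with $\frac{\sin\theta}{\theta}=1$ if $\theta=0$), i.e.
$$U_*(B\xi)=\begin{bmatrix}\cos\theta&e(\xi_1)\sin\theta\\-e(-\xi_1)\sin\theta&\cos\theta\end{bmatrix}(\xi). \tag{11}$$
Hence $m[U_*]=\frac1{\sqrt2}(\cos\theta+\sin\theta)=\cos(\theta-\frac\pi4)=\cos(\frac\pi2\nu(c)-\frac\pi2)=\sin(\frac\pi2\nu(c))=m_*$.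

## 7. Trotter products: polynomial approximation inside the group

**The norm.** On $C^L(\mathbb T^d)$, scalar-valued or matrix-valued (with operator norm), let
$$\|f\|_L=\sum_{|\alpha|\le L}\frac{\sup|\partial^\alpha f|}{\alpha!} .$$
Since $\frac{\partial^\alpha(fg)}{\alpha!}=\sum_{\beta\le\alpha}\frac{\partial^\beta f}{\beta!}\frac{\partial^{\alpha-\beta}g}{(\alpha-\beta)!}$, this norm is submultiplicative, so $C^L(\mathbb T^d;M_q(\mathbb C))$ is a Banach algebra with $\|I\|_L=1$. Point evaluation is a continuous homomorphism, so exponentials in this algebra are pointwise exponentials. By the chain rule for the linear map $B$, and because multiplication by a fixed smooth function is bounded, $\|m[U]\|_L\le C\|U\|_L$.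

**Lemma 6 (Trotter).** Let $Y_1,\dots,Y_p$ be elements of a unital Banach algebra with $\|1\|=1$, and $R=\sum\|Y_i\|$. Then $\big\|(\prod_ie^{Y_i/n})^n-e^{\sum_iY_i}\big\|\le R^2e^R/n$.

*Proof.* Let $a=\prod_ie^{Y_i/n}$ and $b=e^{\sum_iY_i/n}$, and expand both in power series. The terms of degree $0$ and $1$ in the $Y_i$ agree: they are $1+\frac1n\sum Y_i$. The terms of degree $l$ have total norm at most $(R/n)^l/l!$ in each. So
$$\|a-b\|\le2\sum_{l\ge2}\frac{(R/n)^l}{l!}\le\Big(\frac Rn\Big)^2\sum_{l\ge0}\frac{(R/n)^l}{l!}=\Big(\frac Rn\Big)^2e^{R/n},$$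
and $\|a\|,\|b\|\le e^{R/n}$. From $a^n-b^n=\sum_{i=0}^{n-1}a^i(a-b)b^{n-1-i}$ we get $\|a^n-b^n\|\le n\,e^{R(n-1)/n}(R/n)^2e^{R/n}=R^2e^R/n$. $\square$

**Step 6: approximating $U_*$ by polynomial $SU(2)$-valued maps.** For $k\in\mathbb Z^2$ let
$$E_k(\eta)=\begin{bmatrix}0&e(k\cdot\eta)\\-e(-k\cdot\eta)&0\end{bmatrix}.$$
Then $E_k^2=-I$, so $\exp(tE_k)=\cos t\,I+\sin t\,E_k$. For $t\in\mathbb R$ this is $SU(2)$-valued, with trigonometric-polynomial entries having real coefficients. We claim: *for each $L$ there are finite products $U_n$ of matrices $\exp(tE_k)$, $t\in\mathbb R$, with $\|U_n-U_*\|_L\to0$.*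

Let $X_N=\sum_{|k|\le N}f_kE_k$. Its upper right entry is the partial Fourier sum of $f$, and since the $f_k$ are real its lower left entry is minus the conjugate of that sum. As $f\in C^\infty$, $X_N\to X_*$ in $\|\cdot\|_L$, and since $\exp$ is continuous in a Banach algebra, $\exp X_N\to U_*$. For fixed $N$, Lemma 6 with $Y_k=f_kE_k$, $|k|\le N$, approximates $\exp X_N$ by products of matrices $\exp((f_k/n)E_k)$. Take a diagonal sequence.

Now $m[U_n]$ are trigonometric polynomials with real coefficients that satisfy (1) exactly and tend to $m_*$ in $C^L$. Near $\omega$ their derivatives of order $<L$ are small, but nothing makes them zero, and by Theorem C(b) smallness is not enough. In fact, if $m(\omega)\ne0$ then (1) gives $|m(0)|<1$.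

## 8. Forcing an exact zero of order $L$ at $\omega$

We multiply $U_n$ from the left by a small group element with as many real parameters as there are conditions. The parameter count is matched by the set $K_L^d=\{k\in\mathbb Z^d_{\ge0}:k_1+\dots+k_d<L\}$, which has as many elements as there are multi-indices $|\alpha|<L$.

**Lemma 7.** A polynomial $p$ on $\mathbb R^d$ of degree $<L$ vanishing on $K_L^d$ is $0$.

*Proof.* Induction on $d+L$. For $d=1$, $p$ has degree $<L$ and the $L$ zeros $0,\dots,L-1$. For $L=0$, degree $<0$ means $p=0$. In general, the restriction of $p$ to $x_d=0$ vanishes on $K_L^{d-1}$ and has degree $<L$, so it is $0$, and $p=x_dp'$ with $\deg p'<L-1$. Then $p'$ vanishes on $K_L^d\cap\{k_d\ge1\}$, a translate of $K_{L-1}^d$, so $p'=0$. $\square$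

**Lemma 8.** Let $\mathcal X$ be a real normed space, $\mathcal E$ a finite-dimensional real normed space, and $G(U,s)\in\mathcal E$ for $U\in\mathcal X$, $s\in\mathbb R^p$ be linear in $U$, smooth in $s$, with $|G(U,s)|\le C_0\|U\|$ for $|s|\le1$. Let $G(U_*,0)=0$, let $M=D_sG(U_*,0):\mathbb R^p\to\mathcal E$ be an isomorphism, and let $U_n\to U_*$. Then for every sufficiently small $\rho>0$ and all $n\ge n(\rho)$ there is $s$ with $|s|\le\rho$ and $G(U_n,s)=0$.

*Proof.* The map $s\mapsto s-M^{-1}G(U_*,s)$ vanishes at $0$ together with its derivative, so it is $O(|s|^2)$, and for small $\rho\le1$ it is bounded by $\rho/2$ on $|s|\le\rho$. For $n\ge n(\rho)$, $|M^{-1}G(U_n-U_*,s)|\le\|M^{-1}\|C_0\|U_n-U_*\|\le\rho/2$ there. By linearity in $U$, the continuous map $s\mapsto s-M^{-1}G(U_n,s)$ sends the ball $|s|\le\rho$ into itself. By Brouwer's theorem it has a fixed point $s$, and $G(U_n,s)=0$. $\square$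

**Lemma 9.** For every $L\ge1$ and $\varepsilon\in(0,1)$ there is a trigonometric polynomial $m$ with real coefficients satisfying (1), $m(0)=1$, $\partial^\alpha m(\omega)=0$ for $|\alpha|<L$, and $\|m-m_*\|_L\le\varepsilon$.

*Proof.* **The map $G$.** Let $K=K_L^2$ and $W(s)=\prod_{k\in K}\exp(s_kE_k)$ (in a fixed order), $s\in\mathbb R^K$. Let $\mathcal X$ be the real space of $U\in C^L(\mathbb T^2;M_2(\mathbb C))$ with $U(-\eta)=\overline{U(\eta)}$, with norm $\|\cdot\|_L$. It contains $U_*$ (because $f(-\eta)=\overline{f(\eta)}$) and the $U_n$ of Step 6 (real coefficients). Put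
$$G(U,s)=\big((2\pi i)^{-|\alpha|}\,\partial^\alpha m[W(s)U](\omega)\big)_{|\alpha|<L}.$$

**$G$ is real.** $W(s)U$ has the same symmetry, so by (9) $m=m[W(s)U]$ satisfies $m(-\xi)=\overline{m(\xi)}$. Differentiating, and using $-\omega\equiv\omega$ mod $\mathbb Z^2$, $(-1)^{|\alpha|}\partial^\alpha m(\omega)=\overline{\partial^\alpha m(\omega)}$. Thus $i^{-|\alpha|}\partial^\alpha m(\omega)$ is real. So $G$ takes values in $\mathbb R^{|K|}$, with as many coordinates as parameters. It is linear in $U$. It is smooth in $s$, since $W(s)$ is a polynomial in the $\cos s_k,\sin s_k$ with fixed matrix coefficients. Finally $|G(U,s)|\le C_0\|U\|_L$ for $|s|\le1$, and $G(U_*,0)=0$ because $m_*=0$ near $\omega$.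

**The derivative.** We have $\partial_{s_k}W(0)=E_k$, and the first row of $E_kU_*$ is $e(k\cdot\eta)$ times the *second* row of $U_*$. For small $\zeta$, $\nu(c(\zeta))=1$ and $\theta(\zeta)=\frac\pi4$, so by (11) the second row of $U_*(B\zeta)$ is $\frac1{\sqrt2}(-e(-\zeta_1),1)$. By (10), for small $\zeta$,
$$\partial_{s_k}m[W(s)U_*](\omega+\zeta)\Big|_{s=0}=\tfrac1{\sqrt2}\,e(k\cdot B\zeta)\,\tfrac1{\sqrt2}\big(-e(-\zeta_1)-e(-\zeta_1)\big)=-e\big((Ak-e_1)\cdot\zeta\big),\qquad e_1=(1,0).$$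
So $D_sG(U_*,0)$ is the square matrix $M=\big(-(Ak-e_1)^\alpha\big)_{\alpha,k}$. A vector in its left kernel is a polynomial $p$ of degree $<L$ with $p(Ak-e_1)=0$ for $k\in K$. By Lemma 7, $p(A\,\cdot-e_1)=0$, so $p=0$. Thus $M$ is invertible. For $L=1$, $M=(-1)$. For $L=2$ and $k=(0,0),(1,0),(0,1)$ the points $Ak-e_1$ are $(-1,0),(0,1),(-2,1)$, and
$$M=-\begin{bmatrix}1&1&1\\-1&0&-2\\0&1&1\end{bmatrix},\qquad\det M=-2 .$$

**The zero.** Lemma 8 gives, for small $\rho$ and $n\ge n(\rho)$, a vector $s$ with $|s|\le\rho$ and $G(U_n,s)=0$. Put $m=m[W(s)U_n]$. Then $\partial^\alpha m(\omega)=0$ for $|\alpha|<L$. Since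
$$\|W(s)U_n-U_*\|_L\le\|W(s)-I\|_L\|U_n\|_L+\|U_n-U_*\|_L$$
and $W(s)\to I$ as $s\to0$, choosing $\rho$ small and then $n$ large gives $\|m-m_*\|_L\le\varepsilon$. As $W(s)U_n$ is $SU(2)$-valued with trigonometric-polynomial entries having real coefficients, $m$ is a trigonometric polynomial with real coefficients and (1) holds. Finally $m(\omega)=0$ and (1) give $|m(0)|=1$; $m(0)$ is real and $|m(0)-1|=|m(0)-m_*(0)|\le\varepsilon<1$, so $m(0)=1$. $\square$

## 9. Assembling a smooth quincunx scaling function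

**Proof of Theorem A.** Let $L\ge2$, let $\varepsilon$ be as in Lemma 5, and let $m$ be as in Lemma 9 for this $\varepsilon$.

**Step 7: $m$ satisfies the hypotheses of Lemma 5.** By (1), $|m|\le1$. Off $S$, $m_*=0$, so $|m|=|m-m_*|\le\varepsilon$. Let $|\zeta|\le r$. Taylor's formula with integral remainder, the zero of order $L$ at $\omega$, and $m_*=0$ on $\{\|x-\omega\|\le r\}$ (so that $\partial^\alpha m=\partial^\alpha(m-m_*)$ there) give
$$|m(\omega+\zeta)|\le\sum_{|\alpha|=L}\frac{|\zeta^\alpha|}{\alpha!}\sup|\partial^\alpha(m-m_*)|\le\varepsilon|\zeta|^L .$$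

**Step 8: the uniform bound.** Let $Q=[-\frac12,\frac12)^2$. If $x=B^{-n}\xi\in Q$ and $\xi\ne0$, then $\|x\|=|x|=2^{-n/2}|\xi|$. The points $B^{-j}\xi$, $1\le j\le n$, are the points $B^ix$, $0\le i\le n-1$. So by (7)
$$|\hat\varphi_n(\xi)|=P_n(x)\le C(2^{n/2}\|x\|)^{-L}=C|\xi|^{-L}.$$
Hence $|\hat\varphi_n(\xi)|\le\min(1,C|\xi|^{-L})$ for all $n$, which is in $L^2(\mathbb R^2)$ because $L\ge2$. By Lemma 4, $\varphi$ is a real compactly supported scaling function for $A$, and $|\hat\varphi(\xi)|\le\min(1,C|\xi|^{-L})\le C'(1+|\xi|)^{-L}$.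

**Step 9: smoothness.** If $L=k+3$, then $(1+|\xi|)^k|\hat\varphi|\le C'(1+|\xi|)^{-3}$ is in $L^1(\mathbb R^2)$, so $\varphi\in C^k$ after modification on a null set. For $k=1$, $L=4$, this answers the question affirmatively. $\blacksquare$

## 10. All dilations in all dimensions, with wavelets

**Proof of Theorem B.** Now $A$ is any dilation matrix, and $|\cdot|$ is the adapted norm of Section 3, with (3). Choose $b_0>0$ so small that $\|x\|:=\min_{k\in\mathbb Z^d}|x+k|\le1$ for all $x$. Since $Bx+k=B(x+B^{-1}k)$,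
$$\|Bx\|\ge\lambda\,\mu(x),\qquad\mu(x):=\min_{\gamma\in\Gamma}\|x+\gamma\|. \tag{12}$$

**Step 1: the set $S$.** We need the analog of Section 5, Step 1. Let $S_\eta=\{\|x\|\le\mu(x)+\eta\}$, which is closed and symmetric, and $\Lambda_\eta=\bigcap_{j\ge0}\{x:B^jx\in S_\eta\}$. Given $x$, choose $\gamma$ minimizing $\|x+\gamma\|$; then $x+\gamma\in S_0$. So $S_0+\Gamma=\mathbb T^d$. On $S_0$, (12) gives $\|Bx\|\ge\lambda\|x\|$. Since $\|\cdot\|\le1$, $\Lambda_0=\{0\}$. Choose $r_0\in(0,1)$ with $2r_0<\|\gamma\|$ for $0\ne\gamma\in\Gamma$ and $2r_0<|k|$ for $0\ne k\in\mathbb Z^d$. If $\|x\|\le r_0$ and $\gamma\ne0$, then $\|x+\gamma\|\ge\|\gamma\|-\|x\|\ge r_0\ge\|x\|$, so $x\in S_0$. The compact sets $\Lambda_\eta$ decrease to $\Lambda_0=\{0\}$ as $\eta\downarrow0$, so there is $\eta\in(0,r_0)$ with $\Lambda_\eta\subset\{\|x\|<r_0\}$. On the latter set $\|Bx\|\ge\lambda\|x\|$, and $B\Lambda_\eta\subset\Lambda_\eta$, so $\Lambda_\eta=\{0\}$. Put $S=S_\eta$ and fix $0<r<r_0/2$.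 Then $\{\|x\|\le r\}\subset S_0\subset S$. If $\gamma\ne0$ and $\|x-\gamma\|\le r$, then $\|x\|\ge2r_0-r>r+\eta\ge\mu(x)+\eta$, so $x\notin S$.

**Step 2: the target mask.** The compact symmetric set $S_0$ lies in the open symmetric set $\{\|x\|<\mu(x)+\eta\}\subset S$. So there is an even $g\in C^\infty(\mathbb T^d)$, $g\ge0$, $g>0$ on $S_0$, $\operatorname{supp}g\subset S$ (take a bump function $h$ and $g(x)=h(x)+h(-x)$). Put
$$m_*=g\Big/\Big(\sum_{\gamma\in\Gamma}g(\cdot+\gamma)^2\Big)^{1/2}.$$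
The denominator is positive since $S_0+\Gamma=\mathbb T^d$. So $m_*$ is smooth, even, $\ge0$, vanishes off $S$, and $\sum_\gamma m_*(\cdot+\gamma)^2=1$. By Step 1, $m_*=0$ on $\{\|x-\gamma\|\le r\}$ for $\gamma\ne0$, and hence $m_*=1$ on $\{\|x\|\le r\}$.

**Step 3: polyphase rows.** Let $D\ni0$ be a set of representatives of $\mathbb Z^d/A\mathbb Z^d$; $|D|=q$. For a row $u=(u_\rho)_{\rho\in D}$ of functions on $\mathbb T^d$ let
$$m[u](\xi)=q^{-1/2}\sum_{\rho\in D}u_\rho(B\xi)e(-\rho\cdot\xi).$$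
For $l\in\mathbb Z^d$, $\gamma\in\Gamma$ the number $e(l\cdot\gamma)$ depends only on $l$ mod $A\mathbb Z^d$, as $Al'\cdot\gamma=l'\cdot B\gamma\in\mathbb Z$. If $e(l\cdot\gamma)=1$ for all $\gamma\in\Gamma$, then $A^{-1}l\cdot k=l\cdot B^{-1}k\in\mathbb Z$ for all $k\in\mathbb Z^d$, so $l\in A\mathbb Z^d$. If $e(l\cdot\gamma)=1$ for all $l$, then $\gamma=0$. So the two groups are in duality, $\sum_\gamma e(l\cdot\gamma)$ is $q$ or $0$ according to $l\in A\mathbb Z^d$ or not, and $\sum_{\rho\in D}e(\rho\cdot\gamma)$ is $q$ or $0$ according to $\gamma=0$ or not. The first sum gives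
$$\sum_\gamma m[u](\xi+\gamma)\overline{m[v](\xi+\gamma)}=\Big(\sum_\rho u_\rho\overline{v_\rho}\Big)(B\xi). \tag{13}$$
The second shows that every smooth $m$ equals $m[u]$ with
$$u_\rho(B\xi)=q^{-1/2}\sum_\gamma m(\xi+\gamma)e(\rho\cdot(\xi+\gamma)),$$
whose right side is $B^{-1}\mathbb Z^d$-periodic, because $q^{-1/2}\sum_\rho u_\rho(B\xi)e(-\rho\cdot\xi)=q^{-1}\sum_\gamma m(\xi+\gamma)\sum_\rho e(\rho\cdot\gamma)=m(\xi)$.

Let $m_*=m[u]$. By (13), $|u|=1$. As $m_*$ is real and even, $u(-\eta)=\overline{u(\eta)}$. Moreover $u_0(B\xi)=q^{-1/2}\sum_\gamma m_*(\xi+\gamma)\in[q^{-1/2},1]$: the lower bound because $0\le m_*\le1$ gives $\sum_\gamma m_*(\xi+\gamma)\ge\sum_\gamma m_*(\xi+\gamma)^2=1$, the upper bound by Cauchy–Schwarz.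

**Step 4: completing the row to an exponential.** Let $\kappa(t)=\arccos t/\sqrt{1-t^2}$, $\kappa(1)=1$. It is smooth on $(-1,1]$, with a smooth extension past $1$: with $t=\cos\theta$, $\kappa=\theta/\sin\theta$ is analytic in $\theta^2$, and $\theta^2$ is analytic in $\cos\theta=1-\theta^2/2+\cdots$ near $\theta=0$. With matrix units $e_{\rho\sigma}$, $\rho,\sigma\in D$, set
$$X_*=\kappa(u_0)\sum_{\rho\ne0}\big(u_\rho e_{0\rho}-\overline{u_\rho}e_{\rho0}\big),\qquad U_*=\exp X_* .$$
$X_*$ is smooth and skew-Hermitian, so $U_*$ is unitary, and $U_*(-\eta)=\overline{U_*(\eta)}$. We claim that row $0$ of $U_*$ is $u$. Fix a point, write $u_0=\cos\theta$ with $\theta\in[0,\frac\pi2)$, and let $v$ be the row $u$ with its entry $0$ replaced by $0$; then $|v|=\sin\theta$ and $\kappa|v|=\theta$. We have $e_0^TX_*=\kappa v$ and $vX_*=-\kappa|v|^2e_0^T$, so $e_0^TX_*^{2n}=(-1)^n\theta^{2n}e_0^T$ and $e_0^TX_*^{2n+1}=(-1)^n\theta^{2n}\kappa v$. Summing the exponential series, row $0$ of $U_*$ is $\cos\theta\,e_0^T+\frac{\sin\theta}\theta\kappa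 v=\cos\theta\,e_0^T+v=u$; if $v=0$ it is $e_0^T=u$.

**Step 5: polynomial approximation.** For $k\in\mathbb Z^d$, $\rho\ne0$ let $E=E_{k,\rho}=e(k\cdot\eta)e_{0\rho}-e(-k\cdot\eta)e_{\rho0}$. Then $E^2=-(e_{00}+e_{\rho\rho})$ and $E^3=-E$, so $\exp(tE)=I+\sin t\,E+(1-\cos t)E^2$. For real $t$ it is unitary, with trigonometric-polynomial entries having real coefficients. The functions $\kappa(u_0)u_\rho$ are smooth and take conjugate values at $\pm\eta$, so they have real Fourier coefficients. Hence $X_*$ is a $\|\cdot\|_L$-limit of finite real combinations of the $E_{k,\rho}$. By continuity of $\exp$, Lemma 6 and a diagonal sequence, there are finite products $U_n$ of matrices $\exp(tE_{k,\rho})$, $t\in\mathbb R$, with $\|U_n-U_*\|_L\to0$.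

**Step 6: exact zeros at all $\gamma\ne0$.** Let $W(s)=\prod_{k\in K_L^d,\rho\ne0}\exp(s_{k,\rho}E_{k,\rho})$ in a fixed order. Let $\mathcal X$ be the real space of $U\in C^L(\mathbb T^d;M_q(\mathbb C))$ with $U(-\eta)=\overline{U(\eta)}$, and let $G(U,s)$ be the collection, over $\gamma\ne0$, of the $(L-1)$-jets (Taylor polynomials of degree $<L$) at $\zeta=0$ of $m[\mathrm{row}_0\,W(s)U](\gamma+\zeta)$. For $U\in\mathcal X$, $m=m[\mathrm{row}_0W(s)U]$ satisfies $m(-\xi)=\overline{m(\xi)}$, so $G(U,s)$ lies in the real space $\mathrm{Fix}(c_2)$ of fixed points of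
$$c_2:(g_\gamma(\zeta))_{\gamma\ne0}\mapsto\big(\overline{g_{-\gamma}(-\zeta)}\big)_{\gamma\ne0}.$$
$G$ is linear in $U$, smooth in $s$, bounded by $C_0\|U\|_L$ for $|s|\le1$, and $G(U_*,0)=0$ since $m_*=0$ near each $\gamma\ne0$.

For the derivative let $m_\sigma=m[\mathrm{row}_\sigma U_*]$, so $m_0=m_*$. Since $\mathrm{row}_0(E_{k,\sigma}U_*)=e(k\cdot\eta)\,\mathrm{row}_\sigma U_*$ and $B\gamma\in\mathbb Z^d$, $D_sG(U_*,0)$ sends $s$ to the jets of
$$\Big(\sum_{\sigma\ne0}f_\sigma(\zeta)V_{\sigma\gamma}(\zeta)\Big)_{\gamma\ne0},\qquad f_\sigma(\zeta)=\sum_{k\in K_L^d}s_{k,\sigma}e(k\cdot B\zeta),\qquad V_{\sigma\gamma}(\zeta)=m_\sigma(\gamma+\zeta).$$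
We show that this is an isomorphism onto $\mathrm{Fix}(c_2)$, in two parts.

*From $f$ to $fV$.* By (13), for each $\zeta$ the matrix $(m_\sigma(\gamma+\zeta))_{\sigma\in D,\gamma\in\Gamma}$ is unitary. For $|\zeta|\le r$ its row $\sigma=0$ is $(1,0,\dots,0)$ with the $1$ at $\gamma=0$, so its column $\gamma=0$ is also a unit vector, and $V=(V_{\sigma\gamma})_{\sigma,\gamma\ne0}$ is unitary. So $f\mapsto fV$ is a complex-linear isomorphism on jets, with inverse multiplication by $V^*$. Let $c_1:(f_\sigma(\zeta))\mapsto(\overline{f_\sigma(-\zeta)})$. Since $m_\sigma(-\xi)=\overline{m_\sigma(\xi)}$,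
$$\big(c_2(fV)\big)_\gamma(\zeta)=\sum_\sigma\overline{f_\sigma(-\zeta)}\;\overline{m_\sigma(-\gamma-\zeta)}=\big((c_1f)V\big)_\gamma(\zeta),$$
so the isomorphism maps $\mathrm{Fix}(c_1)$ onto $\mathrm{Fix}(c_2)$.

*From $s$ to $f$.* $\mathrm{Fix}(c_1)$ consists of the jets whose $\alpha$-coefficients lie in $i^{|\alpha|}\mathbb R$. The $\alpha$-coefficient of $f_\sigma$ is $(2\pi i)^{|\alpha|}\sum_ks_{k,\sigma}(Ak)^\alpha/\alpha!$. The square matrix $((Ak)^\alpha)_{\alpha,k}$ is invertible: a left kernel vector is a polynomial $p$ of degree $<L$ with $p(A\cdot)=0$ on $K_L^d$, so $p=0$ by Lemma 7 and invertibility of $A$. Hence $s\mapsto(\text{jets of }f_\sigma)$ is an isomorphism onto $\mathrm{Fix}(c_1)$.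

Now Lemma 8 applies. For every $\varepsilon\in(0,1)$, taking $\rho$ small and then $n$ large as in Lemma 9 (with $\|W(s)U_n-U_*\|_L\le\|W(s)-I\|_L\|U_n\|_L+\|U_n-U_*\|_L$), we obtain a unitary trigonometric-polynomial matrix $U=W(s)U_n$ with real coefficients such that $m=m[\mathrm{row}_0U]$ satisfies (1) by (13), vanishes to order $L$ at all $\gamma\ne0$, and $\|m-m_*\|_L\le\varepsilon$. By (1) at $0$, $|m(0)|=1$; $m(0)$ is real and $|m(0)-1|\le\varepsilon<1$, so $m(0)=1$.

**Step 7: exit time.** For $x\ne0$ let $j(x)$ be the least $j\ge0$ with $B^jx\notin S$. By compactness there is $J$ with $j(x)\le J$ for $\|x\|\ge r_0$. For $0<\|x\|<r_0$ let $i$ be least with $\|B^ix\|\ge r_0$; it exists, as $\|By\|\ge\lambda\|y\|$ for $\|y\|<r_0$. Then $\lambda^{i-1}\|x\|\le\|B^{i-1}x\|<r_0<1$ and $j(x)\le i+J$. Hence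
$$\lambda^{j(x)}\|x\|\le C_1:=\lambda^{J+1}\qquad(x\ne0). \tag{14}$$

**Step 8: decay of the products.** For $x\notin S$ let $\delta=\min_{\gamma\ne0}\|x-\gamma\|\le1$. Then
$$|m(x)|\le\varepsilon C_2r^{-L}\delta^L$$
with $C_2\ge1$ depending only on $L$ and the norm. Indeed, if $\delta\le r$, write $x\equiv\gamma+\zeta$ with $|\zeta|=\delta$; Taylor's formula at $\gamma$, where $m$ vanishes to order $L$ and $m_*=0$ on $\{\|y-\gamma\|\le r\}$, gives $|m(x)|\le\varepsilon\max_{|\alpha|=L}|\zeta^\alpha|\le\varepsilon C_2|\zeta|^L$. If $\delta>r$, then $|m(x)|=|m(x)-m_*(x)|\le\varepsilon\le\varepsilon(\delta/r)^L$. Also $\|x\|>r$, so by (12) $\|Bx\|\ge\min(\|x\|,\delta)\ge r\delta$. Choose $\varepsilon$ so that $\varepsilon_2:=\varepsilon C_2r^{-2L}\lambda^L\le C_1^{-L}$. We claim, for $P_n(x)=\prod_{i=0}^{n-1}|m(B^ix)|$,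
$$P_n(x)\le C_1^L(\lambda^n\|x\|)^{-L}\qquad(n\ge0,\ x\ne0). \tag{15}$$
Use strong induction; $n=0$ is clear as $\|x\|\le1\le C_1$. Let $n\ge1$.

*If $x\notin S$:* when $\delta=0$, $m(x)=0$ and $P_n(x)=0$. When $\delta>0$, $Bx\ne0$ and
$$P_n(x)=|m(x)|P_{n-1}(Bx)\le\varepsilon C_2r^{-L}\delta^L\,C_1^L\lambda^{-(n-1)L}(r\delta)^{-L}=\varepsilon_2C_1^L\lambda^{-nL}, \tag{16}$$
which implies (15) as $\varepsilon_2\le1$ and $\|x\|\le1$.

*If $x\in S$:* let $j=j(x)\ge1$. If $n\le j$, then $\lambda^n\|x\|\le C_1$ by (14) and $P_n(x)\le1\le C_1^L(\lambda^n\|x\|)^{-L}$. If $n>j$, (16) for $B^jx\notin S$ and $n-j$, followed by (14), gives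
$$P_n(x)\le P_{n-j}(B^jx)\le\varepsilon_2C_1^L\lambda^{-(n-j)L}\le C_1^{-L}\lambda^{jL}\,C_1^L\lambda^{-nL}\le\|x\|^{-L}C_1^L\lambda^{-nL}.$$

**Step 9: decay of $\hat\varphi_n$ and smoothness.** Let $Q$ be the set of $x$ with $|x|\le|x+k|$ for all $k\in\mathbb Z^d$ that are lexicographically first among the points $x+k$ with $|x+k|=|x|$. This is a Borel fundamental domain with $|x|=\|x\|\le1$ on $Q$. If $|x|<r_0$ and $k\ne0$, then $|x+k|\ge|k|-|x|>r_0>|x|$, so $Q\supset\{|x|<r_0\}$. Since $B$ need not be a similarity, $\lambda^n\|B^{-n}\xi\|$ may be much smaller than $|\xi|$, so we stop at the first scale where $B^{-n'}\xi$ is small. Let $B^{-n}\xi\in Q$, $|\xi|\ge r_0$, let $n'\in\{0,\dots,n\}$ be least with $n'=n$ or $|B^{-n'}\xi|<r_0$, and $x'=B^{-n'}\xi$. Then $x'\in Q$, so $\|x'\|=|x'|\le1$. Moreover $|x'|\ge r_0/\Lambda$: if $n'=0$ then $x'=\xi$, and if $n'\ge1$ then $|B^{1-n'}\xi|\ge r_0$. Also $|\xi|=|B^{n'}x'|\le\Lambda^{n'}$. Since $|m|\le1$, (15) and $\lambda^{n'}=\Lambda^{n'/\tau}\ge|\xi|^{1/\tau}$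 give
$$|\hat\varphi_n(\xi)|\le\prod_{j=1}^{n'}|m(B^{-j}\xi)|=P_{n'}(x')\le C_1^L(\lambda^{n'}r_0/\Lambda)^{-L}\le C'|\xi|^{-L/\tau}.$$
For $|\xi|<r_0$ use $|\hat\varphi_n|\le1$. Taking $L>\tau(k+d)$, the resulting bound is in $L^2$, so Lemma 4 gives a real compactly supported scaling function $\varphi$. Moreover $|\hat\varphi(\xi)|\le C'|\xi|^{-L/\tau}$ for $|\xi|\ge r_0$ with $L/\tau>k+d$, so $(1+|\xi|)^k\hat\varphi\in L^1$ and $\varphi\in C^k$.

**Step 10: wavelets.** The other rows of $U$ give them. For $\sigma\in D\setminus\{0\}$ put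
$$\hat\psi^\sigma(B\xi)=m[\mathrm{row}_\sigma U](\xi)\,\hat\varphi(\xi).$$
As $m[\mathrm{row}_\sigma U]$ is a trigonometric polynomial with real coefficients, $\psi^\sigma$ is a finite real combination of the $\varphi(A\cdot-l)$, hence real, compactly supported and $C^k$.

Every $f\in V_1$ is $f=\sum_lc_lq^{1/2}\varphi(A\cdot-l)$ with $\sum|c_l|^2=\|f\|^2$. This means $\hat f(B\xi)=h(\xi)\hat\varphi(\xi)$ with $h=q^{-1/2}\sum_lc_le(-l\cdot\xi)$ and $\|f\|^2=q\int_{\mathbb T^d}|h|^2$, and every $h\in L^2(\mathbb T^d)$ occurs. By the inversion formula of Step 3, $h=m[u]$ with a unique $u\in L^2(\mathbb T^d)^D$, and every such $u$ occurs. By (13) and because $B$ preserves Lebesgue measure on $\mathbb T^d$,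
$$\|f\|^2=q\int_{\mathbb T^d}|m[u]|^2=\int_{\mathbb T^d}\sum_\gamma|m[u](\xi+\gamma)|^2d\xi=\int_{\mathbb T^d}|u(B\xi)|^2d\xi=\sum_\rho\|u_\rho\|^2 .$$
Translating $f$ by $k\in\mathbb Z^d$ multiplies $\hat f(B\xi)$ by $e(-k\cdot B\xi)$, i.e. $u(\eta)$ by $e(-k\cdot\eta)$. In this picture $\varphi$ corresponds to $\mathrm{row}_0U$ and $\psi^\sigma$ to $\mathrm{row}_\sigma U$. Since $U$ is pointwise unitary, $w\mapsto wU$ is a unitary operator on $L^2(\mathbb T^d)^D$. It maps the orthonormal basis $\{e(-k\cdot\eta)e_\sigma^T\}_{k,\sigma}$ to $\{e(-k\cdot\eta)\,\mathrm{row}_\sigma U\}_{k\in\mathbb Z^d,\sigma\in D}$, which is therefore an orthonormal basis. Thus $\{\varphi(\cdot-k)\}_k\cup\{\psi^\sigma(\cdot-k)\}_{k,\sigma}$ is an orthonormal basis of $V_1$, and the $\psi^\sigma(\cdot-k)$ form one of $V_1\ominus V_0$. By (ii), $\{q^{j/2}\psi^\sigma(A^jx-l)\}_{\sigma,l}$ is an orthonormal basis of $V_{j+1}\ominus V_j$, and by (iii) these spaces together span $L^2(\mathbb R^d)$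 orthogonally. $\blacksquare$
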